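
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{question}[theorem]{Question}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Semi-metric spaces that are not unions of\\ few metrizable subspaces}


\begin{abstract}
By a theorem of van Douwen, Lutzer, Pelant and Reed, every $\sigma$-space is the union of at most $\mathfrak c$ closed metrizable subspaces. We show in ZFC that this fails for semi-metric spaces, and hence for semi-stratifiable spaces: for every infinite cardinal $\lambda$ there is a zero-dimensional, submetrizable semi-metric space of cardinality $\lambda^+$ that is not the union of at most $\lambda$ metrizable subspaces, closed or not, nor even of at most $\lambda$ subspaces that are $\sigma$-spaces. The points are ladders converging to ordinals of countable cofinality, and a Sierpi\'nski graph decides which short distances survive. On the positive side, every semi-stratifiable space is the union of at most $\mathfrak c$ closed submetrizable subspaces.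
\end{abstract}

\section{Introduction}

\subsection*{The question}
All spaces are regular and $T_1$. A family $\mathcal N$ of subsets of a space $X$ is \emph{discrete} if every point of $X$ has a neighborhood meeting at most one member of $\mathcal N$. It is a \emph{network} if whenever $x\in U$ with $U$ open, there is $N\in\mathcal N$ with $x\in N\subseteq U$; thus a network is like a base, but its members need not be open. A family is \emph{$\sigma$-discrete} if it is a countable union of discrete families, and a \emph{$\sigma$-space} is a space with a $\sigma$-discrete network. Metrizable spaces have $\sigma$-discrete bases, by Bing, so every metrizable space is a $\sigma$-space.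

\begin{theorem}[van Douwen, Lutzer, Pelant, Reed]\label{thm:dlpr}
Every $\sigma$-space is the union of at most $\mathfrak c$ closed metrizable subspaces.
\end{theorem}

It is easy to see where $\mathfrak c$ comes from if we do not ask for closed pieces. Let $\bigcup_n\mathcal N_n$ be a network with each $\mathcal N_n$ discrete. By regularity the closures of its members still form a network, and closures of the members of a discrete family form a discrete family, so we may assume that all members are closed. For $A\subseteq\omega$ let $X_A$ be the set of those $x$ for which $\{n:x\in\bigcup\mathcal N_n\}=A$. These $\mathfrak c$ sets cover $X$. If $n\in A$, the traces on $X_A$ of the members of $\mathcal N_n$ form a discrete cover of $X_A$ by disjoint closed, hence clopen, sets; if $n\notin A$, the members of $\mathcal N_n$ miss $X_A$. So on $X_A$ the traces form a network of clopen sets, that is, a base. Sending $x\in X_A$ to the sequence, indexed by $n\in A$, of the members of $\mathcal N_n$ containing $x$ therefore embeds $X_A$ into a countable product of discrete spaces, and $X_A$ is metrizable.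

Two properties weaker than being a metrizable space or a $\sigma$-space enter the question. A space $X$ is \emph{semi-stratifiable} if to each open $U\subseteq X$ one can assign closed sets $F(U,n)$, $n\in\omega$, such that
\[
U=\bigcup_{n}F(U,n),\qquad\text{and}\qquad U\subseteq V\ \Rightarrow\ F(U,n)\subseteq F(V,n)\ \text{ for all }n .
\]
So open sets are $F_\sigma$, in a way that respects inclusion. A space $X$ is \emph{semi-metric} if there is a symmetric function $d:X\times X\to[0,\infty)$ with $d(x,y)=0\iff x=y$ such that for all $A\subseteq X$,
\[
x\in\overline A\iff \inf\{d(x,a):a\in A\}=0 ,
\]
where $\inf\emptyset=\infty$. Compared with a metric, the triangle inequality is missing.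

Every semi-metric space is semi-stratifiable. Indeed, let $B(x,n)=\{y:d(x,y)<2^{-n}\}$. Then $x\notin\overline{X\setminus B(x,n)}$, so $x$ lies in the interior of $B(x,n)$. Put $F(U,n)=X\setminus\bigcup_{y\notin U}\operatorname{int}B(y,n)$. This set is closed, contained in $U$, and monotone in $U$. If $x\in U$, then $x\notin\overline{X\setminus U}$, so some $B(x,n)$ misses $X\setminus U$; by symmetry of $d$, no $B(y,n)$ with $y\notin U$ contains $x$, and therefore $x\in F(U,n)$.

\begin{question}[{\cite{MSS}}]\label{q}
Does Theorem~\ref{thm:dlpr} remain true if ``$\sigma$-space'' is replaced by ``semi-stratifiable space'' or by ``semi-metric space''?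
\end{question}

One might guess yes. A semi-stratifiable space $X$ still has many $\sigma$-discrete families of closed sets (Lemma~\ref{lem:creede}). Choosing one discrete family from each of countably many of these, in all $\mathfrak c$ possible ways, and intersecting their unions cuts $X$ into $\mathfrak c$ closed pieces, on each of which the chosen families become countably many clopen partitions that together separate points. So each piece has a coarser metrizable topology, and one could hope to choose the pieces so that they are themselves metrizable. This is not possible in general.

\subsection*{The results}
A family $\mathcal N$ of subsets of $Y$ is \emph{isolated} if every point of $\bigcup\mathcal N$ has a neighborhood in $Y$ meeting only one member of $\mathcal N$. Points outside $\bigcup\mathcal N$ are not restricted. Discrete families are isolated, so $\sigma$-spaces, and in particular metrizable spaces, have a \emph{$\sigma$-isolated network}: a network that is a countable union of isolated families. By taking traces, every subspace of a space with a $\sigma$-isolated network has one. A space is \emph{zero-dimensional} if it has a base of clopen sets, and \emph{submetrizable} if it has a coarser metrizable topology.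

\begin{theorem}\label{thm:A}
For every infinite cardinal $\lambda$ there is a regular, zero-dimensional, submetrizable semi-metric (hence semi-stratifiable) space $X_\lambda$ with $|X_\lambda|=\lambda^+$ that is not the union of at most $\lambda$ subspaces each having a $\sigma$-isolated network.
\end{theorem}

With $\lambda=\mathfrak c$ this answers both parts of Question~\ref{q} negatively. The pieces are arbitrary subspaces, so dropping ``closed'' does not help, and neither does weakening ``metrizable'' to ``$\sigma$-space''. Since $\lambda$ is arbitrary, no other cardinal can take the place of $\mathfrak c$.

\begin{theorem}\label{thm:card}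
For every uncountable cardinal $\kappa$ there is a regular semi-metric space of cardinality exactly $\kappa$ that is not the union of fewer than $\kappa$ subspaces with $\sigma$-isolated networks.
\end{theorem}

This is optimal, because a $T_1$ space of size $\kappa$ is the union of $\kappa$ closed singletons. For the same reason a space of size at most $\mathfrak c$ cannot be a counterexample to either version in Question~\ref{q}, so by Theorem~\ref{thm:A} the least cardinality of a counterexample is $\mathfrak c^+$.

\begin{theorem}\label{thm:pos}
Let $X$ be a regular semi-stratifiable space.
\begin{enumerate}
\item[(1)] $X$ is the union of at most $\mathfrak c$ closed subspaces, each admitting a continuous injection into a countable product of discrete spaces. In particular each of them is submetrizable.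
\item[(2)] If $\lambda$ is an infinite cardinal and every point of $X$ has a neighborhood of size at most $\lambda$, then $X$ is the union of at most $\lambda$ closed discrete subspaces.
\end{enumerate}
\end{theorem}

Since discrete spaces are metrizable, (2) with $\lambda=\mathfrak c$ says that a counterexample to either version in Question~\ref{q} must have a point all of whose neighborhoods have size greater than $\mathfrak c$.

\subsection*{The idea}
Take a set of sequences with the usual ultrametric $2^{-\Delta}$, where $\Delta$ is the first place of difference, and use a graph on the alphabet to decide, by looking at the two values at place $\Delta$, whether two points keep their distance (up to a factor $\tfrac12$) or are moved to distance $1$. The result is always a zero-dimensional semi-metric space (Section~\ref{sec:graph}). A $\sigma$-isolated network would force adjacency to behave, locally and up to countably many pieces, like an equivalence relation (Section~\ref{sec:obst}). A graph that is far from an equivalence relation contradicts this; a path on three letters is already enough to exclude a $\sigma$-isolated network. To exclude $\lambda$ pieces we replace Baire category by stationary sets, and the path by a Sierpi\'nski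 graph on $\lambda^+$ (Section~\ref{sec:big}).

\section{Graph topologies on sets of sequences}\label{sec:graph}

Let $D$ be a set, $H$ a graph on $D$ (a set of two-element subsets of $D$), and $X\subseteq D^\omega$. For distinct $x,y\in X$ let $\Delta(x,y)$ be the least $k$ with $x(k)\neq y(k)$. Call $x\ne y$ \emph{adjacent} if $\{x(k),y(k)\}\in H$ for $k=\Delta(x,y)$. Put $d(x,x)=0$ and, for $x\ne y$,
\[
d(x,y)=\begin{cases}2^{-\Delta(x,y)-1}&\text{if $x,y$ are adjacent},\\ 1&\text{otherwise.}\end{cases}
\]
The extra factor $\tfrac12$ guarantees that adjacent points have distance less than $1$. Let
\begin{equation}\label{eq:ball}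
B(x,n)=\{y\in X:d(x,y)<2^{-n}\}=\{x\}\cup\{y\in X: y\text{ adjacent to }x,\ \Delta(x,y)\ge n\}.
\end{equation}
So $B(x,0)$ consists of $x$ and all points adjacent to it. Declare $U\subseteq X$ open if for every $x\in U$ some $B(x,n)$ is contained in $U$. Since $B(x,n)$ decreases with $n$, this is a topology, the \emph{$H$-topology} on $X$. If $H$ is complete, it is the usual topology on $X$ as a subspace of the product of discrete spaces $D^\omega$; if $H$ is empty, it is discrete. Both are metrizable, and the interesting graphs lie in between.

The triangle inequality may fail, so balls need not obviously be open. What saves us is that adjacency depends only on the values at the first difference.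

\begin{lemma}\label{lem:const}
Let $x\ne y$ in $X$ and $k=\Delta(x,y)$. If $z\in B(y,k+1)$, then $z\neq x$ and $d(x,z)=d(x,y)$.
\end{lemma}

\begin{proof}
By \eqref{eq:ball}, $z$ and $y$ agree at all places $\le k$. Since $x$ and $y$ agree below $k$ and differ at $k$, we get $\Delta(x,z)=k$ and $z(k)=y(k)$. Hence $z$ is adjacent to $x$ if and only if $y$ is, and the two distances agree.
\end{proof}

\begin{proposition}\label{prop:space}
With the $H$-topology, $X$ is $T_1$, zero-dimensional (hence regular) and submetrizable, and $d$ is a semi-metric for it. For each $x$ the sets $B(x,n)$ form a clopen neighborhood base at $x$. If $Y\subseteq X$, the $H$-topology on $Y$ is the subspace topology.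
\end{proposition}

\begin{proof}
Fix $x$ and $n$. If $y\in B(x,n)\setminus\{x\}$ and $k=\Delta(x,y)$, then $B(y,k+1)\subseteq B(x,n)$ by Lemma~\ref{lem:const}; so $B(x,n)$ is open. If $y\notin B(x,n)$ and again $k=\Delta(x,y)$, the lemma gives $B(y,k+1)\cap B(x,n)=\emptyset$; so $B(x,n)$ is closed. By the definition of the topology the clopen sets $B(x,n)$ then form a base at $x$. Since $\bigcap_nB(x,n)=\{x\}$, points are closed. A zero-dimensional $T_1$ space is regular.

The function $d$ is symmetric and vanishes exactly on the diagonal. A point $x$ is in $\overline A$ if and only if every $B(x,n)$ meets $A$, that is, if and only if $\inf\{d(x,a):a\in A\}=0$. So $d$ is a semi-metric for $X$.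

By \eqref{eq:ball}, $B(x,n)\subseteq\{y\in X:y{\restriction}n=x{\restriction}n\}$. Hence every set open for the ultrametric $2^{-\Delta}$ is open in the $H$-topology, and $X$ is submetrizable. Finally, the balls of $Y$ are the sets $B(x,n)\cap Y$ with $x\in Y$; they form bases at $x$ both for the $H$-topology on $Y$ and for the subspace topology, so the two agree.
\end{proof}

\section{What a network would imply}\label{sec:obst}

Suppose that $X$ has a $\sigma$-isolated network. Choose for each $x$ a member of the network that contains $x$ and lies inside $B(x,0)$. Two distinct points with the same chosen set are then adjacent; isolatedness gives a partial converse, for points that are close in the ultrametric. But having the same chosen set is a transitive relation, while adjacency need not be.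

\begin{lemma}\label{lem:obst}
Let $X\subseteq D^\omega$ carry the $H$-topology and have a $\sigma$-isolated network. Then $X=\bigcup_{j<\omega}A_j$ in such a way that for each $j$ there are $m_j<\omega$ and an equivalence relation $E_j$ on $A_j$ with the following property: for all distinct $x,y\in A_j$ with $\Delta(x,y)\ge m_j$,
\[
x,y\text{ are adjacent}\iff x\mathrel{E_j}y .
\]
\end{lemma}

\begin{proof}
Let $\bigcup_n\mathcal N_n$ be a network with each $\mathcal N_n$ isolated. For $x\in X$ choose $n_x$ and $N_x\in\mathcal N_{n_x}$ with $x\in N_x\subseteq B(x,0)$. As $\mathcal N_{n_x}$ is isolated and $x\in N_x$, we can choose $m_x$ such that $B(x,m_x)$ meets no member of $\mathcal N_{n_x}$ other than $N_x$. Let the sets $A_j$ enumerate the countably many sets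
\[
A_{n,m}=\{x\in X:n_x=n,\ m_x=m\},
\]
put $m_j=m$ for $A_j=A_{n,m}$, and let $x\mathrel{E_j}y$ mean $N_x=N_y$.

Let $x,y\in A_{n,m}$ be distinct with $\Delta(x,y)\ge m$. If they are adjacent, then $y\in B(x,m)\cap N_y$; since $N_y\in\mathcal N_n$ meets $B(x,m)$, it equals $N_x$. Conversely, if $N_x=N_y$, then $y\in N_x\subseteq B(x,0)$, so $x$ and $y$ are adjacent.
\end{proof}

Here is the smallest case in which this does something. On one or two letters every graph is complete or empty, so we take three.

\begin{example}[three letters]\label{ex:three}
Let $D=\{0,1,2\}$, let $H=\{\{0,1\},\{1,2\}\}$ be the path $0-1-2$, and let $X=D^\omega$ with the $H$-topology. \emph{Then $X$ has no $\sigma$-isolated network; in particular $X$ is a submetrizable semi-metric space that is not a $\sigma$-space.}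

Suppose otherwise and take $A_j,m_j,E_j$ from Lemma~\ref{lem:obst}. By the Baire category theorem for the product topology on $D^\omega$, some $A_j$ is dense, in the product topology, in a basic set $\{x:s\subset x\}$, where $s$ is a finite sequence; extending $s$, we may assume $|s|\ge m_j$. Choose points $x_0,x_1,x_2\in A_j$ with $x_i$ extending $s^\frown i$. Any two of them first differ at place $|s|\ge m_j$, so for $i\neq i'$
\[
x_i,x_{i'}\text{ adjacent}\iff\{i,i'\}\in H,\qquad\text{and also}\qquad x_i,x_{i'}\text{ adjacent}\iff x_i\mathrel{E_j}x_{i'} .
\]
From the edges $01$ and $12$ we get $x_0\mathrel{E_j}x_1\mathrel{E_j}x_2$, hence $x_0\mathrel{E_j}x_2$, although $\{0,2\}\notin H$. This is a contradiction.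
\end{example}

The argument has two parts. First, one of the sets $A_j$ is so large that some node $s$ at level at least $m_j$ branches inside it. Second, the graph $H$, restricted to the set of letters that occur after $s$, is not an equivalence relation (with the diagonal added).

\section{Excluding \texorpdfstring{$\lambda$}{lambda} pieces}\label{sec:big}

The space of Example~\ref{ex:three} has size $\mathfrak c$, so it is a union of $\mathfrak c$ points. To defeat $\lambda$ pieces, let $\kappa=\lambda^+$ and use $\kappa$ as the alphabet. Both parts of the argument have to be strengthened.
\begin{itemize}
\item We need a notion of largeness for sets of sequences such that one of any $\lambda$ sets covering $X$ is large, and such that large sets branch widely at arbitrarily deep nodes. Baire category does not handle uncountably many pieces. Stationary sets do.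
\item We shall find a node with $\kappa$ many successors, but have no control over which letters these are. So we need a graph on $\kappa$ whose restriction to \emph{every} set of size $\kappa$, with the diagonal added, fails to be an equivalence relation.
\end{itemize}

We recall the facts used about the regular uncountable cardinal $\kappa=\lambda^+$. A \emph{club} is a closed unbounded subset of $\kappa$; a set is \emph{stationary} if it meets every club, and then it is unbounded. The union of at most $\lambda$ nonstationary sets is nonstationary. \emph{Fodor's lemma}: if $A$ is stationary and $f:A\to\kappa$ satisfies $f(\gamma)<\gamma$ for all $\gamma\in A$, then $f$ is constant on a stationary subset of $A$. The set $S=\{\gamma<\kappa:\operatorname{cf}\gamma=\omega\}$ is stationary, because the supremum of the first $\omega$ elements of a club belongs to the club and to $S$.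

\subsection*{The graph}
If $H$ together with the diagonal is an equivalence relation on a set $K$ of size $\kappa$, then by regularity of $\kappa$ either some class has size $\kappa$ or there are $\kappa$ classes. In the first case that class is an $H$-clique of size $\kappa$; in the second, a choice of one point from each class is an $H$-independent set of size $\kappa$. So it suffices to have a graph without cliques or independent sets of size $\kappa$. We use Sierpi\'nski's graph. For $\lambda=\omega$ one compares the order of $\omega_1$ with that of $\omega_1$ many reals, and uses the fact that the reals contain no strictly monotone $\omega_1$-sequence. In general the reals are replaced by ${}^\lambda2$, the set of functions from $\lambda$ to $\{0,1\}$. For an ordinal $\mu$ and distinct $r,r'\in{}^\mu2$, we write $r<_{\mathrm{lex}}r'$ if $r(\delta)<r'(\delta)$ at the least $\delta$ where they differ.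

\begin{lemma}\label{lem:lex}
In ${}^\lambda2$ there is no strictly $<_{\mathrm{lex}}$-monotone sequence of length $\kappa=\lambda^+$.
\end{lemma}

\begin{proof}
Interchanging the bits $0$ and $1$ reverses $<_{\mathrm{lex}}$, so it is enough to exclude increasing sequences. Suppose there is one. Let $\mu\le\lambda$ be the least ordinal such that ${}^\mu2$ contains a strictly increasing sequence of length $\kappa$, and let $(r_\xi)_{\xi<\kappa}$ be such a sequence. For each $\xi$ let $\delta_\xi<\mu$ be the first place where $r_\xi$ and $r_{\xi+1}$ differ; thus $r_\xi(\delta_\xi)=0$ and $r_{\xi+1}(\delta_\xi)=1$. There are at most $\lambda$ values $\delta_\xi$, so by regularity of $\kappa$ there are $\delta<\mu$ and $L\subseteq\kappa$ of size $\kappa$ with $\delta_\xi=\delta$ for all $\xi\in L$.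

Let $\xi<\eta$ be in $L$. Since $r_\xi<_{\mathrm{lex}}r_\eta$, either $r_\xi{\restriction}\delta<_{\mathrm{lex}}r_\eta{\restriction}\delta$ or these restrictions are equal. If they were equal, then
\[
r_{\xi+1}{\restriction}\delta=r_\xi{\restriction}\delta=r_\eta{\restriction}\delta,\qquad r_{\xi+1}(\delta)=1,\qquad r_\eta(\delta)=0,
\]
so $r_\eta<_{\mathrm{lex}}r_{\xi+1}$. But $\xi+1\le\eta$, so $r_{\xi+1}$ equals $r_\eta$ or is $<_{\mathrm{lex}}$-below it, a contradiction. Hence $(r_\xi{\restriction}\delta)_{\xi\in L}$ is strictly increasing. Since $L$ has order type $\kappa$, this contradicts the minimality of $\mu$.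
\end{proof}

Fix distinct $r_\xi\in{}^\lambda2$ for $\xi<\kappa$, which is possible since $2^\lambda\ge\lambda^+$. From now on $H$ is the graph on $\kappa$ given by
\[
\{\xi,\eta\}\in H\iff r_\xi<_{\mathrm{lex}}r_\eta\qquad(\xi<\eta<\kappa).
\]
A clique of size $\kappa$, enumerated increasingly, would give a strictly increasing $\kappa$-sequence in ${}^\lambda2$, and an independent set of size $\kappa$ a strictly decreasing one. By Lemma~\ref{lem:lex} neither exists, and therefore:
\begin{equation}\label{eq:H}
\text{on no set $K\subseteq\kappa$ of size $\kappa$ is $H$, together with the diagonal, an equivalence relation.}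
\end{equation}

\subsection*{The points}
For each $\gamma\in S$ fix a strictly increasing sequence $x_\gamma:\omega\to\gamma$ that is cofinal in $\gamma$. Let
\[
X_\lambda=\{x_\gamma:\gamma\in S\}\subseteq\kappa^\omega
\]
with the $H$-topology. Since $\gamma=\sup_kx_\gamma(k)$, the map $\gamma\mapsto x_\gamma$ is injective. As $\alpha+\omega\in S$ for every $\alpha<\kappa$, we have $|X_\lambda|=\kappa=\lambda^+$. We identify $x_\gamma$ with $\gamma$ when speaking of stationary subsets of $X_\lambda$.

The ladders $x_\gamma$ tie the tree of finite sequences to stationarity: each value $x_\gamma(i)$ lies below $\gamma$, so Fodor's lemma can fix initial segments, and the values are cofinal in $\gamma$, so a stationary set of ladders cannot live on a small tree.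

\begin{lemma}\label{lem:branch}
Let $A\subseteq S$ be stationary and $m<\omega$. There is a finite sequence $s$ of ordinals below $\kappa$ with $|s|\ge m$ such that the set
\[
K=\{\xi<\kappa: s^\frown\xi\subset x_\gamma\text{ for some }\gamma\in A\}
\]
has size $\kappa$.
\end{lemma}

\begin{proof}
For each $i<m$ we have $x_\gamma(i)<\gamma$. Applying Fodor's lemma $m$ times we get a stationary $A'\subseteq A$ and a sequence $t$ of length $m$ with $x_\gamma{\restriction}m=t$ for all $\gamma\in A'$. Consider the tree $T=\{x_\gamma{\restriction}k:\gamma\in A',\,k<\omega\}$.

Suppose every node of $T$ has at most $\lambda$ immediate successors in $T$. By induction every level of $T$ has size at most $\lambda$, so $|T|\le\lambda$ and the set of all values $x_\gamma(k)$, $\gamma\in A'$, $k<\omega$, has size at most $\lambda$. So some $\beta<\kappa$ bounds all these values. Pick $\gamma\in A'$ with $\gamma>\beta$. As $\gamma$ is a limit, $\beta+1<\gamma$, and cofinality of $x_\gamma$ gives $k$ with $x_\gamma(k)>\beta$, a contradiction.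

Hence some $s\in T$ has $\kappa$ immediate successors in $T$. The nodes of $T$ of length less than $m$ are initial segments of $t$ and have exactly one immediate successor, so $|s|\ge m$. Since $A'\subseteq A$, the set $K$ contains all $\xi$ with $s^\frown\xi\in T$, and so $|K|=\kappa$.
\end{proof}

\subsection*{The proof}

\begin{proposition}\label{prop:stat}
No stationary subset $Y$ of $X_\lambda$ has, as a subspace, a $\sigma$-isolated network.
\end{proposition}

\begin{proof}
Suppose $Y$ has one. By Proposition~\ref{prop:space} the subspace topology on $Y$ is its $H$-topology, so Lemma~\ref{lem:obst} yields $Y=\bigcup_jA_j$ with $m_j$ and $E_j$. Some $A_j$ is stationary; write $A,m,E$ for $A_j,m_j,E_j$. Let $s$ and $K$ be as in Lemma~\ref{lem:branch}, and for each $\xi\in K$ choose $y_\xi\in A$ extending $s^\frown\xi$. For distinct $\xi,\eta\in K$ we have $\Delta(y_\xi,y_\eta)=|s|\ge m$, and the values at that place are $\xi$ and $\eta$. Hence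
\[
\{\xi,\eta\}\in H\iff y_\xi,y_\eta\text{ are adjacent}\iff y_\xi\mathrel{E}y_\eta .
\]
So $H$ together with the diagonal is an equivalence relation on $K$, and $|K|=\kappa$. This contradicts \eqref{eq:H}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We have seen that $|X_\lambda|=\lambda^+$. By Proposition~\ref{prop:space}, $X_\lambda$ is regular, zero-dimensional, submetrizable and semi-metric, hence semi-stratifiable. If $X_\lambda$ is the union of at most $\lambda$ subspaces, then one of them is stationary, because $S$ is stationary and unions of at most $\lambda$ nonstationary sets are nonstationary. By Proposition~\ref{prop:stat} that subspace has no $\sigma$-isolated network.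
\end{proof}

\section{All uncountable cardinals}

\begin{proof}[Proof of Theorem~\ref{thm:card}]
If $\kappa=\lambda^+$ with $\lambda$ infinite, take $X_\lambda$: fewer than $\kappa$ means at most $\lambda$.

Let $\kappa$ be an uncountable limit cardinal, and let $X$ be the topological sum of the spaces $X_\lambda$ over all infinite cardinals $\lambda<\kappa$. Each $|X_\lambda|=\lambda^+$ is less than $\kappa$, these cardinals are unbounded in $\kappa$, and there are at most $\kappa$ summands; so $|X|=\kappa$. The space $X$ is regular. Keep the semi-metric on each summand and let points of different summands have distance $1$. If $x\in X_\lambda$, then $\inf\{d(x,a):a\in A\}=0$ if and only if the same holds for $A\cap X_\lambda$, and $x\in\overline A$ if and only if $x\in\overline{A\cap X_\lambda}$ because $X_\lambda$ is open; so this is a semi-metric for $X$.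

Suppose $X$ is the union of $\mu<\kappa$ subspaces with $\sigma$-isolated networks. Repeating pieces if necessary, we may assume $\mu\ge\omega$. Then $X_\mu$ is one of the summands, and it is the union of the traces of these $\mu$ subspaces, which again have $\sigma$-isolated networks. This contradicts Theorem~\ref{thm:A}.
\end{proof}

\section{What remains true}

Let $X$ be a semi-stratifiable space with operator $F$. Replacing $F(U,n)$ by $\bigcup_{i\le n}F(U,i)$, which preserves closedness, monotonicity in $U$ and the union over $n$, we assume that $F(U,n)\subseteq F(U,n+1)$. Two tools are needed: discrete families of closed sets, and open sets that are so small that they determine points.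

\begin{lemma}[Creede]\label{lem:creede}
Every open cover of $X$ has a refinement $\bigcup_n\mathcal H_n$ covering $X$ in which each $\mathcal H_n$ is a discrete family of closed sets.
\end{lemma}

\begin{proof}
Let the cover be $\{U_\alpha:\alpha<\mu\}$ with $\mu$ an ordinal. Put $V_\alpha=\bigcup_{\beta<\alpha}U_\beta$ and
\[
H(\alpha,n)=F(V_\alpha\cup U_\alpha,n)\setminus V_\alpha .
\]
This is closed and contained in $U_\alpha$. Fix $x\in X$ and let $\alpha$ be least with $x\in U_\alpha$. Then $x\in(V_\alpha\cup U_\alpha)\setminus V_\alpha$, so $x\in H(\alpha,n)$ for some $n$. Thus the sets $H(\alpha,n)$ cover $X$.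

Now fix $n$, and let $x$ and $\alpha$ be as before. Since $x\notin V_\alpha\supseteq F(V_\alpha,n)$, the open set $W=U_\alpha\setminus F(V_\alpha,n)$ contains $x$. If $\beta>\alpha$, then $W\subseteq U_\alpha\subseteq V_\beta$, which is disjoint from $H(\beta,n)$. If $\beta<\alpha$, then $V_\beta\cup U_\beta\subseteq V_\alpha$, so by monotonicity $H(\beta,n)\subseteq F(V_\alpha,n)$, which is disjoint from $W$. So $H(\alpha,n)$ is the only member that $W$ can meet, and $\mathcal H_n=\{H(\alpha,n):\alpha<\mu\}$ is discrete.
\end{proof}

\begin{lemma}\label{lem:g}
For $x\in X$ and $n<\omega$ let $g(n,x)=X\setminus F(X\setminus\{x\},n)$, an open set containing $x$. If $y\in g(n,x_n)$ for all $n$, then $x_n\to y$.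
\end{lemma}

\begin{proof}
The set $X\setminus\{x\}$ is open because $X$ is $T_1$, and $F(X\setminus\{x\},n)\subseteq X\setminus\{x\}$ gives $x\in g(n,x)$. Let $U$ be an open set containing $y$, and choose $k$ with $y\in F(U,k)$. If $n\ge k$ and $x_n\notin U$, then $U\subseteq X\setminus\{x_n\}$, so $y\in F(U,n)\subseteq F(X\setminus\{x_n\},n)$, contradicting $y\in g(n,x_n)$. Hence $x_n\in U$ for all $n\ge k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pos}]
(1) By Lemma~\ref{lem:creede}, for each $n$ the cover $\{g(n,x):x\in X\}$ has a covering refinement $\bigcup_m\mathcal N_{n,m}$ with each $\mathcal N_{n,m}$ a discrete family of closed sets. For $\varphi\in\omega^\omega$ let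
\[
X_\varphi=\bigcap_n\bigcup\mathcal N_{n,\varphi(n)} .
\]
The union of a discrete family of closed sets is closed, so $X_\varphi$ is closed. Given $x$, for each $n$ some $\bigcup\mathcal N_{n,m}$ contains $x$; so the $\mathfrak c$ many sets $X_\varphi$ cover $X$.

Fix $\varphi$. For $y\in X_\varphi$ let $N_n(y)$ be the unique member of $\mathcal N_{n,\varphi(n)}$ containing $y$, and define
\[
f:X_\varphi\to\prod_n\mathcal N_{n,\varphi(n)},\qquad f(y)=(N_n(y))_n,
\]
where each factor is discrete. Members of a discrete family of closed sets are relatively clopen in its union, so each coordinate of $f$, and hence $f$, is continuous. For injectivity let $f(y)=f(y')$. For each $n$ pick $x_n$ with $N_n(y)\subseteq g(n,x_n)$. Then $y,y'\in g(n,x_n)$ for all $n$, so $x_n\to y$ and $x_n\to y'$ by Lemma~\ref{lem:g}. As $X$ is Hausdorff, $y=y'$. A countable product of discrete spaces is metrizable, so $X_\varphi$ is submetrizable.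

(2) Cover $X$ by open sets of size at most $\lambda$ and apply Lemma~\ref{lem:creede}. We obtain discrete families $\mathcal H_n$, $n<\omega$, which together cover $X$ and whose members are closed sets, each of size at most $\lambda$. For each nonempty $E\in\mathcal H_n$ fix a surjection $e_{E,n}:\lambda\to E$. For $n<\omega$ and $\xi<\lambda$ let
\[
D_{n,\xi}=\{e_{E,n}(\xi):\emptyset\neq E\in\mathcal H_n\}.
\]
Every point of $X$ has a neighborhood meeting at most one member of $\mathcal H_n$, hence containing at most one point of $D_{n,\xi}$. Since $X$ is $T_1$, the set $D_{n,\xi}$ is closed and discrete. There are at most $\omega\cdot\lambda=\lambda$ such sets, and they cover $X$.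
\end{proof}

In (1), the sets $N_n(y)$, $n<\omega$, determine $y$, but the finite intersections of their traces on $X_\varphi$ need not form a base at $y$; they define only a coarser metrizable topology. Theorem~\ref{thm:A} shows that this gap cannot be closed: for semi-stratifiable spaces, Theorem~\ref{thm:dlpr} holds with ``submetrizable'' in place of ``metrizable'', but with ``metrizable'' it fails, even for semi-metric spaces that are themselves zero-dimensional and submetrizable.

\begin{thebibliography}{9}
\bibitem{MSS} \emph{Metrizable Subspaces Of Spaces}, \url{http://www.auburn.edu/~gruengf/papers/pcb.pdf}.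
\end{thebibliography}

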